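# Stegall's class passes from $K$ to the dual ball of $C(K)$

## 1. A map into the split interval that is two-valued and cannot be thinned

Let $D$ be the split interval. It has a point $t^-$ for each $0<t\le1$ and a point $t^+$ for each $0\le t<1$. They are ordered by $s^{\pm}<t^{\pm}$ when $s<t$ (all four sign combinations), and $t^-<t^+$. Give $D$ the order topology. Every subset $A$ of $D$ has a supremum. For $A=\emptyset$ it is $0^+$. For $A\ne\emptyset$ let $t$ be the supremum of the real coordinates of points of $A$; if $t$ is not one of these coordinates, then $\sup A=t^-$, and otherwise $A$ has a maximum, namely $t^+$ or $t^-$. A linear order in which all suprema exist is compact in its order topology, so $D$ is a compact Hausdorff space.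

Since $t^-$ and $t^+$ are neighbors in the order, a neighborhood of $t^-$ contains, for some $s<t$, all points $u^{\pm}$ with $s<u<t$, but it need not contain anything above $t^-$. Likewise a neighborhood of $t^+$ contains, for some $s>t$, all points $u^\pm$ with $t<u<s$, and it need not contain anything below $t^+$.

Consider the multivalued map
$$F_0(t)=\{t^-,t^+\}\quad(0<t<1),\qquad F_0(0)=\{0^+\},\quad F_0(1)=\{1^-\}$$
on $[0,1]$. If $O\subset D$ is open and $F_0(t)\subset O$, then by the description of neighborhoods $F_0(t')\subset O$ for all $t'$ near $t$, on both sides. So $F_0$ is "upper semicontinuous".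

Can we throw away values and keep this property? Suppose that $G(t)\subset F_0(t)$ is nonempty for each $t$, that $G$ is upper semicontinuous, and that $t^-\notin G(t)$ for some $0<t<1$. Then $G(t)=\{t^+\}$ lies in the open set $O=\{x:x>t^-\}$. Hence $G(t')\subset O$ for all $t'$ near $t$. But for $t'<t$ all points of $G(t')$ have coordinate $t'$ and lie below $t^-$, a contradiction. If $t^+$ is missing, the argument is symmetric. So nothing can be removed: $F_0$ is minimal and yet two-valued at every point of $(0,1)$.

With a metrizable target this cannot happen, as we shall see in Section 3: a minimal upper semicontinuous map from a Baire space into a metrizable compact space is single-valued outside a meager set. Compact spaces $K$ for which minimal maps into $K$ always behave in this good way form *Stegall's class*. The split interval is not in it.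

Now replace points by measures. The map
$$F_{1/2}(t)=\big\{\tfrac12\delta_{0^+}+\tfrac12\delta_x:\ x\in F_0(t)\big\}$$
has values in the probability measures on $D$. It inherits its bad behavior from the points of $D$. A map into measures has more freedom than a map into points, since one measure mixes many points. So here is the question: *if $K$ is so good that minimal maps into $K$ are generically single-valued, could minimal maps into the probability measures on $K$, or into the dual unit ball of $C(K)$, still be bad?* The answer is no, and these notes give the proof.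

## 2. Minimal uscos, Stegall's class, and the theorem

We first fix the words. A topological space $B$ is *Baire* if countable intersections of dense open subsets are dense. No separation axioms are assumed on $B$. A set is *meager* if it is a countable union of nowhere dense sets; meager always means meager in the ambient space. For $U\subset B$ open, a set $S\subset U$ is *residual in $U$* if $U\setminus S$ is meager. We shall use these facts.

(2.a) *If $N\subset Y\subset B$ and $N$ is meager in $Y$, then $N$ is meager in $B$.* It is enough to treat $N$ nowhere dense in $Y$. If a nonempty open $V$ were contained in $\overline N$, then $V$ would meet $N$, so $V\cap Y$ would be a nonempty open subset of $Y$ contained in the closure of $N$ in $Y$.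

(2.b) *If $(O_i)$ are pairwise disjoint open sets and $N_i\subset O_i$ are meager, then $\bigcup_iN_i$ is meager.* Writing $N_i=\bigcup_kN_{i,k}$ with $N_{i,k}$ nowhere dense, it is enough that $\bigcup_iN_{i,k}$ is nowhere dense for each $k$. A nonempty open $V$ either misses all $O_i$, and then misses this union, or meets some $O_i$; then $V\cap O_i$ contains a nonempty open set that misses $N_{i,k}$ and hence misses the union.

(2.c) *Let $B$ be Baire and $U\ne\emptyset$ open. Then $U$ is nonmeager and is itself a Baire space. A set residual in $U$ is dense in $U$ and nonmeager.* If $U=\bigcup_nN_n$ with $N_n$ nowhere dense, then $\bigcap_n(B\setminus\overline{N_n})$ would be dense and miss $U$. If $D_n$ are dense open in $U$, then $D_n\cup(B\setminus\overline U)$ are dense open in $B$, so $\bigcap_nD_n$ is dense in $U$. If $S$ is residual in $U$ and misses a nonempty open $V\subset U$, then $V\subset U\setminus S$ is meager, which is impossible; and if $S$ were meager, so would be $U=S\cup(U\setminus S)$.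

Clearly, if $S$ is residual in $U$ and $V\subset U$ is open, then $S\cap V$ is residual in $V$.

**Definition (usco).** Let $K$ be a compact Hausdorff space. A multivalued map $F$ from $B$ into $K$ is *upper semicontinuous* (usc) if for every $b\in B$ and every open $O\supset F(b)$ there is an open $V\ni b$ with $F(b')\subset O$ for all $b'\in V$. It is an *usco* if moreover every $F(b)$ is nonempty and compact. An usco is *minimal* if its graph contains the graph of no other usco from $B$ to $K$.

The map $F_0$ of Section 1 is a minimal usco. The constant map $t\mapsto\{0,1\}$ into $K=\{0,1\}$ is an usco that is not minimal.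

We also need maps $T:S\to K$ on a subset $S\subset B$ whose values are compact and may be empty. Such a map is usc if for $b\in S$ and open $O\supset T(b)$ there is an open $V\ni b$ with $T(b')\subset O$ for all $b'\in V\cap S$; we then say that $T$ is *usc compact-valued*. If $T$ is usc compact-valued and $C\subset K$ is closed, then
$$b\mapsto T(b)\cap C\ \text{ is usc compact-valued.}\tag{1}$$
Indeed, if $O\supset T(b)\cap C$ is open, then $T(b)\subset O\cup(K\setminus C)$, so $T(b')\subset O\cup(K\setminus C)$ near $b$, and there $T(b')\cap C\subset O$.

**Definition (Stegall's class, $\tilde S$).** A compact Hausdorff space $K$ belongs to *Stegall's class* if for every Baire space $B$ and every minimal usco $F:B\to K$ there is a residual set $G\subset B$ such that $F(b)$ is a singleton for every $b\in G$. The class $\tilde S$ consists of the Banach spaces $X$ such that $(B_{X^*},w^*)$ belongs to Stegall's class.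

Throughout, $K$ is nonempty and $C(K)$ is the real Banach space of continuous functions with the supremum norm. By the Riesz theorem $C(K)^*$ is the space of signed regular Borel measures on $K$. We write $P(K)$ for the set of regular Borel probability measures with the weak$^*$ topology, and $\mu(f)=\int f\,d\mu$. The set $P(K)$ is a weak$^*$ closed subset of the dual ball, being given by $\lambda(1)=1$ and $\lambda(f)\ge0$ for $f\ge0$; so it is compact. For instance, $P(\{0,1\})$ is the interval $[0,1]$ via $\mu\mapsto\mu(\{1\})$.

**Theorem 1.** For a compact Hausdorff space $K$ the following are equivalent: (i) $K$ is in Stegall's class; (ii) $P(K)$ is in Stegall's class; (iii) $C(K)\in\tilde S$.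

In particular, $C(K)\in\tilde S$ for every compact Hausdorff $K$ in Stegall's class. This answers affirmatively a problem from the text at http://msekce.karlin.mff.cuni.cz/~kalenda/pap/dsc.pdf. The analogue for fragmentability is a theorem of Ribarska: if $K$ is fragmented by some metric, then so is $(B_{C(K)^*},w^*)$.

The working tool for minimality is the following criterion.

**Lemma 2.** Let $Z$ be compact Hausdorff. An usco $F:B\to Z$ is minimal if and only if, whenever $V\subset B$ and $W\subset Z$ are open, $b\in V$ and $F(b)\cap W\ne\emptyset$, there is a nonempty open $V'\subset V$ with $F(V')\subset W$. (Here $F(V')=\bigcup_{b'\in V'}F(b')$.)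

**Proof.** Let $F$ be minimal and suppose that some $V,W,b$ admit no $V'$. If $F(b')\subset W$ for some $b'\in V$, upper semicontinuity would give a $V'$. So $F(b')\setminus W\ne\emptyset$ for all $b'\in V$. Put $F'(b')=F(b')\setminus W$ for $b'\in V$ and $F'(b')=F(b')$ otherwise. The values are nonempty and compact. $F'$ is usc at points of $V$ by (1), and at points outside $V$ because there $F'=F$, while $F'\subset F$ everywhere. So $F'$ is an usco, and its graph is strictly smaller than that of $F$ since $F(b)\cap W\neq\emptyset$. This contradicts minimality.

Conversely, assume the condition, let $F'\subset F$ be an usco and suppose $z\in F(b)\setminus F'(b)$. Take disjoint open sets $W\ni z$ and $W'\supset F'(b)$, and an open $V\ni b$ with $F'(V)\subset W'$. Some nonempty open $V'\subset V$ has $F(V')\subset W$. Then $F'(V')\subset W\cap W'=\emptyset$, a contradiction. $\square$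

Consequently the restriction of a minimal usco to an open subspace is minimal. Also, *every usco contains a minimal usco*. By Zorn's lemma it suffices to see that the pointwise intersection of a chain $(F_i)$ of uscos is an usco. Its values are nonempty and compact. If $O\supset\bigcap_iF_i(b)$ is open, then by compactness $F_i(b)\subset O$ for some $i$, so $F_i\subset O$ near $b$, and the intersection lies in $O$ there as well.

## 3. Metrizable compacta, and the reduction to $P(K)$

**Proposition 3.** Every metrizable compact space $Z$ is in Stegall's class.

**Proof.** Let $F:B\to Z$ be a minimal usco and $B$ Baire. Let $D_n$ be the union of the open sets $V$ with $\operatorname{diam}F(V)<1/n$. Then $D_n$ is open. It is dense: given $V\ne\emptyset$ open, pick $b\in V$, $z\in F(b)$, and let $W$ be the open ball of radius $1/(3n)$ about $z$; Lemma 2 gives a nonempty open $V'\subset V$ with $F(V')\subset W$, so $V'\subset D_n$. On the residual set $\bigcap_nD_n$ the map $F$ is single-valued. $\square$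

If $K$ is metrizable, then $C(K)$ is separable. With $(f_n)_{n\ge1}$ dense in $C(K)$, the formula $d(\lambda,\lambda')=\sum_n2^{-n}|\lambda(f_n)-\lambda'(f_n)|/(1+\|f_n\|)$ defines a weak$^*$ continuous metric on the compact dual ball, and it therefore induces the weak$^*$ topology. So for metrizable $K$ all three statements of Theorem 1 hold. The content of the theorem lies beyond the metrizable case.

**Lemma 4.** (a) A closed subspace of a space in Stegall's class is in Stegall's class.
(b) A Hausdorff continuous image of a space in Stegall's class is in Stegall's class.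
(c) A finite disjoint union of spaces in Stegall's class is in Stegall's class.

**Proof.** (a) If $L\subset K$ is closed, a minimal usco into $L$ is a minimal usco into $K$, since any smaller usco into $K$ takes values in $L$.

(b) Let $\pi:L\to M$ be a continuous surjection of compact Hausdorff spaces, $L$ in Stegall's class, and $F:B\to M$ a minimal usco with $B$ Baire. Then $b\mapsto\pi^{-1}(F(b))$ has nonempty compact values. If $O\supset\pi^{-1}(F(b))$ is open, then $F(b)$ lies in the open set $M\setminus\pi(L\setminus O)$; so does $F(b')$ for $b'$ near $b$, and then $\pi^{-1}(F(b'))\subset O$. So this map is an usco. Let $G$ be a minimal usco inside it. Then $\pi\circ G$ is an usco contained in $F$, so $\pi\circ G=F$. Hence $F$ is single-valued wherever $G$ is.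

(c) Let $F:B\to K_1\sqcup\dots\sqcup K_r$ be a minimal usco with $B$ Baire. The sets $U_i=\{b:F(b)\subset K_i\}$ are open and pairwise disjoint. Their union is dense: if $V\neq\emptyset$ is open and $b\in V$, then $F(b)$ meets some $K_i$, which is open, and Lemma 2 gives a nonempty open $V'\subset V\cap U_i$. Each $F|_{U_i}$ is a minimal usco into $K_i$ on a Baire space, so $\{b\in U_i:|F(b)|\ge2\}$ is meager. The complement of $\bigcup_iU_i$ is closed and nowhere dense. $\square$

**Proposition 5.** If the implication (i)$\Rightarrow$(ii) holds for all compact Hausdorff spaces, then Theorem 1 holds.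

**Proof.** (i)$\Rightarrow$(iii): Let $K$ be in Stegall's class and $L=(K\times\{1\})\sqcup(K\times\{2\})\sqcup\{*\}$, which is in Stegall's class by Lemma 4(c). Define $\theta:P(L)\to B_{C(K)^*}$ by
$$\theta(\mu)(f)=\int_{K\times\{1\}}f\,d\mu-\int_{K\times\{2\}}f\,d\mu .$$
The function equal to $f$ on the first copy, $-f$ on the second and $0$ at $*$ is continuous on $L$, so $\theta$ is weak$^*$ continuous. It is onto: given $\lambda$ in the ball with Jordan decomposition $\lambda=\lambda^+-\lambda^-$, we have $\|\lambda^+\|+\|\lambda^-\|\le1$, so we may put $\lambda^+$ and $\lambda^-$ on the two copies and the remaining mass at $*$. By (i)$\Rightarrow$(ii) for $L$ and Lemma 4(b), $B_{C(K)^*}$ is in Stegall's class.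

(iii)$\Rightarrow$(ii)$\Rightarrow$(i): $P(K)$ is closed in $B_{C(K)^*}$, and $x\mapsto\delta_x$ is a homeomorphism of $K$ onto a closed subset of $P(K)$. Apply Lemma 4(a) twice. $\square$

So the whole problem is (i)$\Rightarrow$(ii). **Setting for Sections 4–9.** $B\neq\emptyset$ is a Baire space, $K$ is an arbitrary nonempty compact Hausdorff space, and $F:B\to P(K)$ is a minimal usco. That $K$ is in Stegall's class will be used only in Section 9.

## 4. Selecting a point of the support, and the mass it forgets

The hypothesis speaks about minimal uscos into $K$, so we must manufacture one from $F$. The natural attempt is this. Find an usco $S:B\to K$ with $\mu(S(b))=1$ for all $\mu\in F(b)$, for instance by taking supports. Choose a minimal usco $G\subset S$. It is generically single-valued if $K$ is in Stegall's class. Then hope to conclude something about $F(b)$.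

The first trouble is that supports do not form a usc map. On $B=[0,1]$ with $K=\{0,1\}$, take the single-valued continuous map $F(b)=\{(1-b)\delta_0+b\delta_1\}$. The support is $\{0\}$ at $b=0$ and $\{0,1\}$ at all small $b>0$. This trouble can be cured: after discarding the meager set $\{0,1\}\subset B$, the support is constantly $\{0,1\}$.

The second trouble is serious. Look at $F_{1/2}(t)=\{\frac12\delta_{0^+}+\frac12\delta_x:x\in F_0(t)\}$ from Section 1. It is a minimal usco, since $x\mapsto\frac12\delta_{0^+}+\frac12\delta_x$ is a homeomorphic embedding of $D$ into $P(D)$. The map $S(t)=\{0^+\}\cup F_0(t)$ is an usco that carries all these measures. But the constant map $G(t)=\{0^+\}$ is a minimal usco inside $S$. It is single-valued everywhere, while $F_{1/2}$ is two-valued on $(0,1)$. So the inference "$G$ is generically single-valued, hence $F$ is" is false: $G$ sees only half of the mass. It can see none at all. If $F$ is constantly Lebesgue measure on $[0,1]$, then $S\equiv[0,1]$ contains the minimal usco $G\equiv\{0\}$, which has mass $0$.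

So all ways of narrowing $S(b)$ down to a point must be considered at once and weighed by their mass. But there may be uncountably many of them, each with its own exceptional meager set of $b$, and uncountably many meager sets cannot be thrown away.

The way out has two parts. First, never pass to points; keep compact sets $T(b)$ of positive mass, and let *all* decreasing sequences of such sets be the points of one new space $X$ lying over $B$. The intersection of the sequence defines a minimal usco $\Phi:X\to K$, and Stegall's property is applied once, to $\Phi$. Second, to come back from a residual subset of $X$ to $B$, prove that for generic $b$ one can choose *finitely many* disjoint pieces at each stage, such that their total mass stays above $1-\varepsilon$ through all stages. Finiteness keeps the exceptional sets meager and gives compactness of the tree of choices.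

## 5. The mass of a moving compact set

Here is the only fact about measures that we need. Let $C\subset K$ be compact, $\mu\in P(K)$ and $\mu(C)<c$. Then
$$\text{there are an open } O'\supset C \text{ and } f\in C(K),\ 0\le f\le1,\ f=1\text{ on }\overline{O'},\text{ with } \mu(f)<c .\tag{2}$$
By regularity there is an open $O\supset C$ with $\mu(O)<c$. By normality there is an open $O'$ with $C\subset O'\subset\overline{O'}\subset O$. Urysohn's lemma gives $f$ with $f=1$ on $\overline{O'}$ and $f=0$ off $O$, so $\mu(f)\le\mu(O)<c$. In (2) we have $\mu(\overline{O'})\leq\mu(f)<c$, and $\mu'(C)\le\mu'(O')\le\mu'(f)$ for every $\mu'\in P(K)$. In particular $\{\mu':\mu'(C)<c\}$ is open, so $\mu\mapsto\mu(C)$ is usc on $P(K)$ and attains its maximum on nonempty compact sets.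

For $S\subset B$ and a usc compact-valued $T:S\to K$ we may therefore put
$$\varphi_T(b)=\max_{\mu\in F(b)}\mu(T(b))\qquad(b\in S).$$

Different $\mu\in F(b)$ may give $T(b)$ different masses. Take $F_{1/2}$ from Section 1 and $T(t)=F_0(t)\cap\{x\ge(\tfrac12)^+\}$, which is usc by (1) because $\{x\geq(\frac12)^+\}$ is closed. For $t<\frac12$ we have $T(t)=\emptyset$ and $\varphi_T(t)=0$. For $t\ge\frac12$ we have $\varphi_T(t)=\frac12$. At $t=\frac12$, where $T(t)=\{(\frac12)^+\}$, the two measures in $F_{1/2}(t)$ give masses $0$ and $\frac12$. This is the only point of disagreement, and it is exactly the point of discontinuity of $\varphi_T$. Part (c) below says that this is the general pattern.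

**Lemma 6.** Let $S\subset B$ and let $T:S\to K$ be usc compact-valued.
(a) If $b\in S$, $\mu_0\in F(b)$, $\mu_0(T(b))<c$ and $V\ni b$ is open, there is a nonempty open $V'\subset V$ with $\mu(T(b'))<c$ for all $b'\in V'\cap S$ and $\mu\in F(b')$.
(b) $\varphi_T$ is usc on $S$.
(c) If $S$ is residual in a nonempty open $U$, then the set of $b\in S$ at which $\varphi_T:S\to\mathbb R$ is continuous and $\mu(T(b))=\varphi_T(b)$ for all $\mu\in F(b)$ is residual in $U$.

**Proof.** (a) *One measure is enough to control a whole open set, by minimality.* Take $f,O'$ from (2) for $C=T(b)$ and $\mu_0$. Take an open $V_1\ni b$, $V_1\subset V$, with $T(b')\subset O'$ for $b'\in V_1\cap S$. Since $\mu_0\in F(b)$ lies in the open set $\{\mu:\mu(f)<c\}$, Lemma 2 gives a nonempty open $V'\subset V_1$ with $\mu(f)<c$ for all $\mu\in F(V')$. For $b'\in V'\cap S$ and $\mu\in F(b')$ we get $\mu(T(b'))\le\mu(O')\le\mu(f)<c$.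

(b) Let $\varphi_T(b)<c$. For each $\mu\in F(b)$ choose $f_\mu,O'_\mu$ by (2) with $C=T(b)$. By compactness finitely many sets $\{\mu':\mu'(f_i)<c\}$ cover $F(b)$. For $b'\in S$ near $b$, $F(b')$ lies in their union and $T(b')\subset\bigcap_iO'_i$. So each $\mu'\in F(b')$ satisfies $\mu'(T(b'))\le\mu'(f_i)<c$ for some $i$, and $\varphi_T(b')<c$.

(c) If the usc function $\varphi_T$ is discontinuous at $b\in S$, it fails to be lower semicontinuous there. So there is a rational $r<\varphi_T(b)$ such that every neighborhood of $b$ in $S$ contains points with $\varphi_T<r$. Thus $b\in\{\varphi_T\ge r\}\setminus\operatorname{int}\{\varphi_T\ge r\}$, interior in $S$. This is a closed set minus its interior, so it is nowhere dense in $S$. There are countably many $r$, so the set of discontinuities is meager in $S$, hence in $B$ by (2.a). It remains to see that masses agree at a continuity point $b$. Suppose $\mu_0(T(b))<c<\varphi_T(b)$ with $\mu_0\in F(b)$. Take an open $V\ni b$, $V\subset U$, with $\varphi_T>c$ on $V\cap S$. By (a) there is a nonempty open $V'\subset V$ with $\varphi_T<c$ on $V'\cap S$, which is nonempty because $S$ is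 dense in $U$. This is a contradiction. $\square$

## 6. Conditions: compact pieces of unambiguous mass

**Definition (condition).** A *condition* is a triple $p=(U,R,T)=(U_p,R_p,T_p)$ where $U\subset B$ is nonempty open, $R$ is residual in $U$ and $T:R\to K$ is usc compact-valued, such that

- for each $b\in R$ all $\mu\in F(b)$ give $T(b)$ the same measure $m_p(b)>0$, and $m_p:R\to(0,1]$ is continuous;
- (*fullness*) if $V\subset U$ and $W\subset K$ are open and the set $\{b\in V\cap R:\exists\mu\in F(b),\ \mu(T(b)\cap W)>0\}$ is meager, then $T(b)\cap W=\emptyset$ for all $b\in V\cap R$.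

Note that $T(b)\ne\emptyset$ for $b\in R$. Write $q\le p$ if $U_q\subset U_p$, $R_q\subset R_p$, and $T_q(b)\subset T_p(b)$ for $b\in R_q$. This relation is transitive. If $V$ is open and $V\cap U_p\ne\emptyset$, the restriction $p|_V=(U_p\cap V,\,R_p\cap V,\,T_p|_{R_p\cap V})$ is a condition with $p|_V\le p$.

Let $K=\{0,1\}$, $B=(0,1)$ and $F(b)=\{(1-b)\delta_0+b\delta_1\}$. Then $p=(B,B,\{0,1\})$, $q_0=(B,B,\{0\})$ and $q_1=(B,B,\{1\})$ are conditions, with masses $1$, $1-b$ and $b$. For fullness, note that if $W$ meets the constant value of $T$, then $\mu(T(b)\cap W)>0$ for all $b$, so the set in question is $V$, which is meager only if it is empty. If instead $F(b)=\{\delta_0\}$ for all $b$, then $(B,B,\{0,1\})$ has mass $1$ everywhere but is not a condition: fullness fails for $V=B$, $W=\{1\}$. Fullness says that no part of $T$ is massless in a generic sense, so that one can always zoom in on any visible part (Lemma 8).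

**Lemma 7.** Let $U\ne\emptyset$ be open, $S$ residual in $U$, $T:S\to K$ usc compact-valued, and $\{b\in S:\varphi_T(b)>0\}$ nonmeager. Then there is a condition $(U',R',T')$ with $U'\subset U$, $R'\subset S$, and $T'(b)\subset T(b)$, $\mu(T'(b))=\mu(T(b))$ for all $b\in R'$, $\mu\in F(b)$. If $\varphi_T>0$ on $S$, we may take $U'=U$.

**Proof.** **Step 1.** This step makes the mass unambiguous, continuous and positive. Let $S_1\subset S$ be the set of Lemma 6(c), residual in $U$. Since $\{\varphi_T>0\}$ is nonmeager, it contains some $b_0\in S_1$. As $\varphi_T$ is continuous at $b_0$, there is an open $U'\ni b_0$, $U'\subset U$, with $\varphi_T>0$ on $U'\cap S$. If $\varphi_T>0$ on $S$, take $U'=U$. Put $R'=S_1\cap U'$, residual in $U'$, and $m=\varphi_T|_{R'}$. Then $m$ is continuous and positive, and $m(b)=\mu(T(b))$ for all $b\in R'$, $\mu\in F(b)$.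

**Step 2.** This step shows that generically massless parts are massless everywhere on $R'$. Let $\mathcal N$ be the set of pairs $(V,W)$ of open sets $V\subset U'$, $W\subset K$ such that $\{b\in V\cap R':\exists\mu\in F(b),\ \mu(T(b)\cap W)>0\}$ is meager. The claim is: if $(V,W)\in\mathcal N$ and $b\in V\cap R'$, then $\mu(T(b)\cap W)=0$ for all $\mu\in F(b)$.

Suppose $\mu_0\in F(b)$ and $\mu_0(T(b)\cap W)=3\varepsilon>0$. Then $\mu_0(T(b)\setminus W)=m(b)-3\varepsilon<m(b)-2\varepsilon$. Let $V_1\ni b$ be open, $V_1\subset V$, with $m>m(b)-2\varepsilon$ on $V_1\cap R'$. By Lemma 6(a) for the map $T\setminus W$ on $R'$ (usc by (1)), there is a nonempty open $V'\subset V_1$ with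
$$\mu(T(b')\setminus W)<m(b)-2\varepsilon<m(b')=\mu(T(b'))\qquad(b'\in V'\cap R',\ \mu\in F(b')).$$
So $\mu(T(b')\cap W)>0$ for all $b'\in V'\cap R'$ and $\mu\in F(b')$. But $V'\cap R'$ is residual in $V'$, hence nonmeager, and this contradicts $(V,W)\in\mathcal N$.

**Step 3.** This step removes the massless parts. For $b\in R'$ let
$$T'(b)=T(b)\setminus\bigcup\{W:(V,W)\in\mathcal N,\ b\in V\},$$
a compact set. Any compact subset of $T(b)\setminus T'(b)$ is covered by finitely many of these $W$, so by Step 2 it is null for each $\mu\in F(b)$. By inner regularity $\mu(T(b)\setminus T'(b))=0$. Hence $\mu(T'(b))=\mu(T(b))=m(b)$ for all $\mu\in F(b)$.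

**Step 4.** This step checks that $T'$ is usc on $R'$. Let $O\supset T'(b)$ be open. The compact set $T(b)\setminus O$ is covered by finitely many $W_i$ with $(V_i,W_i)\in\mathcal N$ and $b\in V_i$. So $T(b)\subset O\cup\bigcup_iW_i$, and for $b'\in R'\cap\bigcap_iV_i$ near $b$ also $T(b')\subset O\cup\bigcup_iW_i$. For these $b'$ the set $T'(b')$ misses every $W_i$, so $T'(b')\subset O$.

**Step 5.** This step checks fullness. Let $V\subset U'$ and $W\subset K$ be open such that $\{b\in V\cap R':\exists\mu\in F(b),\ \mu(T'(b)\cap W)>0\}$ is meager. By Step 3 this set does not change if $T'$ is replaced by $T$. So $(V,W)\in\mathcal N$, and $T'(b)\cap W=\emptyset$ for $b\in V\cap R'$ by the definition of $T'$. $\square$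

**Lemma 8.** If $p$ is a condition, $b\in R_p$, $V\ni b$ is open, $W\subset K$ is open and $T_p(b)\cap W\ne\emptyset$, there is a condition $q\le p$ with $U_q\subset V$ and $T_q(b')\subset W$ for all $b'\in R_q$.

**Proof.** Replacing $V$ by $V\cap U_p$ we may assume $V\subset U_p$. Take $x\in T_p(b)\cap W$ and an open $W_0\ni x$ with $\overline{W_0}\subset W$. Since $b\in V\cap R_p$ and $T_p(b)\cap W_0\ne\emptyset$, fullness says that $\{b'\in V\cap R_p:\exists\mu\in F(b'),\ \mu(T_p(b')\cap W_0)>0\}$ is nonmeager. Apply Lemma 7 to $b'\mapsto T_p(b')\cap\overline{W_0}$ on $R_p\cap V$, which is residual in $V$. $\square$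

## 7. Cutting a condition into finitely many disjoint pieces of a prescribed kind

A set $E$ of conditions $\le p$ is *dense below $p$* if for each condition $q\le p$ there is $q'\in E$ with $q'\le q$.

In the example with $K=\{0,1\}$, $B=(0,1)$, let $E$ be the set of conditions $q\le p=(B,B,\{0,1\})$ with $T_q$ constantly $\{0\}$ or constantly $\{1\}$. By Lemma 8 with $W=\{x\}$, $x\in T_q(b)$, this $E$ is dense below $p$. The conditions $q_0,q_1\in E$ have disjoint $T_{q_0}(b)$, $T_{q_1}(b)$, and their masses add up to $(1-b)+b=m_p(b)$. The next lemma says that up to a small loss, and on a smaller open set, this is always possible.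

**Lemma 9 (Partition Lemma).** Let $p$ be a condition, $E$ dense below $p$, $U'\subset U_p$ nonempty open and $\delta>0$. There are a nonempty open $O\subset U'$ and finitely many $q_1,\dots,q_j\in E$ ($j\ge0$) with $O\subset U_{q_i}$ such that, for all $b\in O\cap R_p\cap\bigcap_iR_{q_i}$, the sets $T_{q_i}(b)$ are pairwise disjoint and $\sum_im_{q_i}(b)\ge m_p(b)-\delta$.

One would like to exhaust $T_p$ greedily: take some $q_1\in E$, then $q_2\in E$ inside what is left, and so on, each time nearly as large as possible. Two points need care. What is left, $T_p(b)\setminus T_{q_1}(b)$, is not compact; so we remove a slightly larger open set $W$ in place of $T_{q_1}(b)$. And at each step the open subset of $B$ on which we work shrinks, so after infinitely many steps no open set need remain. So we argue by contradiction: if no finite stage succeeds, the infinite greedy process, run over a whole maximal disjoint family of open sets at each stage, leaves a remainder of mass at least $\delta/2$ on a *residual* set. Lemma 7 turns this remainder into a condition, $E$ enters it, and this contradicts the greediness.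

**Proof.** Write $T=T_p$, $R=R_p$, and suppose that the lemma fails.

**Step 1.** This step records what failure means for finite tuples. Add a dummy symbol $*$ with $U_*=U_p$, $R_*=R$, $T_*\equiv\emptyset$, $m_*\equiv0$. Call $(q_1,\dots,q_k)$ from $E\cup\{*\}$ *admissible on $O$* if $O\subset U_{q_i}$ for all $i$ and the sets $T_{q_i}(b)$ are pairwise disjoint for $b\in O\cap R\cap\bigcap_iR_{q_i}$. Then: if $(q_1,\dots,q_k)$ is admissible on a nonempty open $O\subset U'$,
$$\sum_{i}m_{q_i}(b)\le m_p(b)-\delta\qquad\text{for all }b\in O\cap R\cap\bigcap_iR_{q_i}.\tag{3}$$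
Otherwise $\sum_im_{q_i}(b_0)>m_p(b_0)-\delta$ for one such $b_0$. By continuity the same inequality holds on $O_1\cap R\cap\bigcap_iR_{q_i}$ for some open $O_1\ni b_0$, $O_1\subset O$. Deleting the dummies changes neither the sums nor the set of $b$ considered, since $R_*=R$. So $O_1$ and the remaining $q_i$ satisfy the lemma, against our assumption.

**Step 2.** This step says what the greedy construction must produce. We want families $\mathcal O_k$ ($k\ge0$) of pairwise disjoint nonempty open subsets of $U'$ with union dense in $U'$, where $\mathcal O_0=\{U'\}$ and each $O\in\mathcal O_k$ ($k\ge1$) lies in a unique $O^-\in\mathcal O_{k-1}$. The same set may occur at several levels; we treat these occurrences as different objects. For $O\in\mathcal O_k$, $k\ge1$, we also want $q_O\in E\cup\{*\}$ and an open $W_O\subset K$. For $O\in\mathcal O_k$ with chain $U'=O_0\supset O_1\supset\dots\supset O_k=O$, $O_i\in\mathcal O_i$, put $W^O=W_{O_1}\cup\dots\cup W_{O_k}$, so $W^{U'}=\emptyset$; this is the part of $K$ already removed. For nonempty open $O'\subset O$ let $g_O(O')$ be the supremum of all $c>0$ for which there are a nonempty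 open $O''\subset O'$ and $q\in E$ with
$$O''\subset U_q,\qquad T_q(b)\cap W^O=\emptyset\ \text{ and }\ m_q(b)\ge c\quad\text{for all }b\in O''\cap R_q,$$
with $\sup\emptyset=0$. So $g_O(O')$ measures the largest piece from $E$ still available somewhere inside $O'$. Since $O''\cap R_q\neq\emptyset$ we have $g_O(O')\le1$, and $g_O(O')\le g_O(O'_1)$ when $O'\subset O'_1$. We require for $O\in\mathcal O_k$, $k\ge1$, and all $b\in O\cap R_{q_O}$:

1. $O\subset U_{q_O}$, $\ T_{q_O}(b)\cap W^{O^-}=\emptyset$, $\ T_{q_O}(b)\subset W_O$;
2. $m_{q_O}(b)\ge\frac12g_{O^-}(O)$;
3. $\mu(T(b)\cap W_O)\le m_{q_O}(b)+\delta2^{-k-1}$ for all $\mu\in F(b)$.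

In 3, $T(b)$ makes sense since $R_{q_O}\subset R$.

**Step 3.** This step carries out the construction. Let $O^-\in\mathcal O_{k-1}$ be given. It suffices that each nonempty open $O'\subset O^-$ contains a nonempty open $O$ admitting $q_O,W_O$ with 1–3. Then a maximal disjoint family of such sets $O$ inside $O^-$ has union dense in $O^-$, and we let $\mathcal O_k$ consist of all these families.

If $g_{O^-}(O')=0$, take $O=O'$, $q_O=*$, $W_O=\emptyset$; all three properties are clear.

If $g_{O^-}(O')>0$, choose $c>\frac12g_{O^-}(O')$ together with $O'',q$ as in the definition of $g_{O^-}(O')$. Let $b_0\in O''\cap R_q$, $\mu_0\in F(b_0)$ and $\eta=\delta2^{-k-2}$. Since $\mu_0(T_q(b_0))=m_q(b_0)$, (2) gives an open $W\supset T_q(b_0)$ with $\mu_0(\overline W)<m_q(b_0)+\eta$. Let $V\ni b_0$ be open, $V\subset O''$, with $T_q(b)\subset W$ and $m_q(b)>m_q(b_0)-\eta$ for $b\in V\cap R_q$. Lemma 6(a), applied at $b_0$ to $b\mapsto T(b)\cap\overline W$ on $R$, gives a nonempty open $O\subset V$ with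
$$\mu(T(b)\cap\overline W)<m_q(b_0)+\eta\qquad(b\in O\cap R,\ \mu\in F(b)).$$
Put $q_O=q$ and $W_O=W$. Property 1 holds by the choice of $O''$ and $V$. Property 2 holds since $m_q\ge c>\frac12g_{O^-}(O')\ge\frac12g_{O^-}(O)$ on $O\cap R_q$. Property 3 holds since for $b\in O\cap R_q$ we get $\mu(T(b)\cap W)<m_q(b_0)+\eta<m_q(b)+2\eta=m_q(b)+\delta2^{-k-1}$.

**Step 4.** This step shows that (3) applies along chains. Let $U'\supset O_1\supset\dots\supset O_k$ be a chain, $O_i\in\mathcal O_i$. Then $(q_{O_1},\dots,q_{O_k})$ is admissible on $O_k$: for $i<l\le k$ and $b\in O_k\cap R\cap\bigcap_iR_{q_{O_i}}$, property 1 says that $T_{q_{O_l}}(b)$ misses $W^{O_{l-1}}\supset W_{O_i}\supset T_{q_{O_i}}(b)$.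

**Step 5.** This step shows that the remainder has mass at least $\delta/2$ on a residual set. For $b\in\bigcap_k\bigcup\mathcal O_k$ let $O_k(b)$ be the member of $\mathcal O_k$ containing $b$. Put
$$R'=\Big\{b\in R\cap\bigcap_k\bigcup\mathcal O_k:\ b\in R_{q_{O_k(b)}}\text{ for all }k\ge1\Big\}.$$
Each $\bigcup\mathcal O_k$ is open and dense in $U'$, and $O\setminus R_{q_O}$ is meager for $O\in\mathcal O_k$, so by (2.b) $R'$ is residual in $U'$. For $b\in R'$ put $T'(b)=T(b)\setminus\bigcup_{k\ge1}W_{O_k(b)}$, a compact set.

$T'$ is usc on $R'$. Let $N\supset T'(b)$ be open. By compactness $T(b)\subset N\cup\bigcup_{1\le k\le n}W_{O_k(b)}$ for some $n$. For $b'\in R'\cap O_n(b)$ near $b$ the same inclusion holds for $T(b')$, and $O_k(b')=O_k(b)$ for $k\le n$; so $T'(b')\subset N$.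

Let $b\in R'$ and $\mu\in F(b)$. By (3) and Step 4 all partial sums of $\sum_km_{q_{O_k(b)}}(b)$ are at most $m_p(b)-\delta$. With property 3 and $\sum_{k\ge1}2^{-k-1}=\frac12$,
$$\mu\Big(T(b)\cap\bigcup_kW_{O_k(b)}\Big)\le\sum_km_{q_{O_k(b)}}(b)+\frac\delta2\le m_p(b)-\frac\delta2 .$$
Since $\mu(T(b))=m_p(b)$, we get $\mu(T'(b))\ge\delta/2>0$.

**Step 6.** This step uses the density of $E$ inside the remainder and contradicts the greediness. By Lemma 7, applied to $T'$ on $R'$ in $U'$, there is a condition $q'\le p$ with $R_{q'}\subset R'$ and $T_{q'}(b)\subset T'(b)$ for $b\in R_{q'}$. Take $q\in E$ with $q\le q'$. Choose $b_0\in R_q$, put $c=m_q(b_0)/2$, and choose an open $O^*\ni b_0$, $O^*\subset U_q$, with $m_q>c$ on $O^*\cap R_q$. Fix $k\ge1$. For $b\in O^*\cap O_k(b_0)\cap R_q$ we have $b\in R'$ and $O_i(b)=O_i(b_0)$ for $i\le k$, so $T_q(b)\subset T'(b)$ misses $W^{O_{k-1}(b_0)}$. So $O''=O^*\cap O_k(b_0)$, which contains $b_0$, together with $q$ shows that $g_{O_{k-1}(b_0)}(O_k(b_0))\ge c$. By property 2, $m_{q_{O_k(b_0)}}(b_0)\ge c/2$. This holds for every $k\ge1$. But the sets $T_{q_{O_k(b_0)}}(b_0)$, $k\ge1$, are pairwise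 disjoint by Step 4, so their measures sum to at most $1$. This is a contradiction. $\square$

## 8. The space of shrinking sequences, its usco into $K$, and its trees

Let $\mathcal P$ be the set of all conditions with the discrete topology, and let
$$X=\Big\{(b,s)\in B\times\mathcal P^{\omega}:\ s(0)\ge s(1)\ge\cdots,\ b\in\bigcap_nR_{s(n)}\Big\},\qquad\Phi(b,s)=\bigcap_nT_{s(n)}(b),$$
with the topology on $X$ inherited from the product. For a finite nonempty decreasing sequence $\sigma$ of conditions let $U_\sigma,R_\sigma,T_\sigma,m_\sigma$ refer to its last term. For open $V\subset B$ let $[\sigma]=\{(b,s)\in X:s\text{ extends }\sigma\}$ and $[V;\sigma]=\{(b,s)\in[\sigma]:b\in V\}$. We write $s|N=(s(0),\dots,s(N-1))$, and $\sigma^\frown q$ for $\sigma$ followed by $q$. If $(b,s)\in[\sigma]$ then $b\in R_\sigma$.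

Each $[\sigma]$ is open. It is nonempty: take $b\in R_\sigma$ and let $s$ be $\sigma$ followed by repetitions of its last term. Moreover:
$$\begin{gathered}\text{if }\Omega\subset X\text{ is open and }(b,s)\in\Omega,\text{ then for all large }N\text{ there is an open }V\ni b\\ \text{with }[V;s|N]\subset\Omega,\text{ and }\sigma=(s|N)^\frown(s(N-1)|_V)\text{ satisfies }[\sigma]\subset\Omega.\end{gathered}\tag{4}$$
The first part is the definition of the product topology. For the second, $s(N-1)|_V$ is a condition since $b\in V\cap U_{s(N-1)}$, and every $(b',s')\in[\sigma]$ has $b'\in R_{s(N-1)}\cap V\subset V$, so $[\sigma]\subset[V;s|N]$.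

**Lemma 10.** $\Phi:X\to K$ is a minimal usco.

**Proof.** The values are intersections of decreasing sequences of nonempty compact sets, so they are nonempty and compact.

Upper semicontinuity: let $W\supset\Phi(b,s)$ be open. By compactness $T_{s(n)}(b)\subset W$ for some $n$. There is an open $V\ni b$ with $T_{s(n)}(b')\subset W$ for $b'\in V\cap R_{s(n)}$. For $(b',s')\in[V;s|(n+1)]$ we have $s'(n)=s(n)$ and $\Phi(b',s')\subset T_{s(n)}(b')\subset W$.

Minimality: we verify the criterion of Lemma 2. Let $\Omega\subset X$ be open, $(b,s)\in\Omega$, $W\subset K$ open and $\Phi(b,s)\cap W\ne\emptyset$. Choose $n$ and an open $V\ni b$ with $[V;s|(n+1)]\subset\Omega$. Since $\Phi(b,s)\subset T_{s(n)}(b)$, the set $T_{s(n)}(b)$ meets $W$, and Lemma 8 gives a condition $q\le s(n)$ with $U_q\subset V$ and $T_q(b')\subset W$ for $b'\in R_q$. Then $[(s|(n+1))^\frown q]$ is nonempty and open. It is contained in $[V;s|(n+1)]\subset\Omega$, because its points have first coordinate in $R_q\subset U_q\subset V$, and on it $\Phi\subset W$. $\square$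

The next lemma is the bridge from dense open subsets of $X$ back to $B$. In the example $K=\{0,1\}$, $B=(0,1)$, with conditions $p,q_0,q_1$ from Section 6, let all $D_n$ equal the union $D$ of the sets $[\sigma]$ with $T_\sigma$ constantly $\{0\}$ or constantly $\{1\}$. This is dense by (4) and Lemma 8. For $\sigma_0=(p)$ and $n\ge1$ one can take for every $b$ the two sequences $(p,q_0,\dots,q_0)$ and $(p,q_1,\dots,q_1)$ with $n$ repetitions. They lie in $D_n$, they are disjoint at $b$, and together they carry the full mass $1$.

**Lemma 11 (Tree Lemma).** Let $D_1,D_2,\dots$ be dense open in $X$, $\sigma_0$ a finite nonempty decreasing sequence of conditions, and $\varepsilon>0$. There is a set $H\subset R_{\sigma_0}$, residual in $U_{\sigma_0}$, such that for each $b\in H$ there are finite sets $\Lambda_n(b)$, $n\ge0$, of finite decreasing sequences of conditions, $\Lambda_0(b)=\{\sigma_0\}$, with: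
(i) each $\sigma\in\Lambda_n(b)$ satisfies $b\in R_\sigma$; for $n\ge1$, $[\sigma]\subset D_n$ and $\sigma$ properly extends exactly one element of $\Lambda_{n-1}(b)$;
(ii) $T_\sigma(b)\cap T_{\sigma'}(b)=\emptyset$ for distinct $\sigma,\sigma'\in\Lambda_n(b)$;
(iii) $\sum_{\sigma\in\Lambda_n(b)}m_\sigma(b)\ge m_{\sigma_0}(b)-\varepsilon$.

**Proof.** **Step 1.** This step sets up the bookkeeping. We construct families $\mathcal U_n$ of pairwise disjoint nonempty open subsets of $U_{\sigma_0}$ with union dense in $U_{\sigma_0}$, where $\mathcal U_0=\{U_{\sigma_0}\}$ and each member of $\mathcal U_{n+1}$ lies in a unique member of $\mathcal U_n$; again, equal sets at different levels count as different. To each $O\in\mathcal U_n$ we attach a finite set $\Lambda_O$ of finite decreasing sequences of conditions with $O\subset U_\sigma$ for $\sigma\in\Lambda_O$, starting with $\Lambda_{U_{\sigma_0}}=\{\sigma_0\}$. For $O\in\mathcal U_n$ with chain $U_{\sigma_0}=O_0\supset\dots\supset O_n=O$, $O_i\in\mathcal U_i$, put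
$$G_O=O\cap\bigcap_{i\le n}\ \bigcap_{\sigma\in\Lambda_{O_i}}R_\sigma .$$
This set is residual in $O$, being $O$ minus finitely many meager sets $O\setminus R_\sigma$, and $G_O\subset G_{O_{n-1}}$ when $n\ge1$. We maintain
$$T_\sigma(b)\cap T_{\sigma'}(b)=\emptyset\quad\text{for all }b\in G_O\text{ and distinct }\sigma,\sigma'\in\Lambda_O .\tag{5}$$

**Step 2.** This step finds the dense sets to which the Partition Lemma will be applied. Let $O\in\mathcal U_n$, $\Lambda_O=\{\sigma_1,\dots,\sigma_r\}$ without repetition, and let $p_i$ be the last term of $\sigma_i$. Let $E_i$ be the set of conditions that are last terms of some $\sigma$ properly extending $\sigma_i$ with $[\sigma]\subset D_{n+1}$. All of them are $\le p_i$. The set $E_i$ is dense below $p_i$: for a condition $q\le p_i$ the set $[\sigma_i{}^\frown q]$ is nonempty and open, so it meets $D_{n+1}$. Apply (4) to $\Omega=[\sigma_i{}^\frown q]\cap D_{n+1}$, a point $(b,s)$ in it, and $N$ at least the length of $\sigma_i{}^\frown q$. We get $\sigma$ extending $\sigma_i{}^\frown q$ with $[\sigma]\subset D_{n+1}$, and its last term is an element of $E_i$ that is $\le q$.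

**Step 3.** This step splits all current sequences at once on a small open set. Let $O'\subset O$ be nonempty open. Put $O^0=O'$. For $i=1,\dots,r$ apply Lemma 9 to $(p_i,E_i)$, the open set $O^{i-1}\subset O\subset U_{p_i}$ and $\delta=\varepsilon2^{-n-1}/r$; let $O^i\subset O^{i-1}$ be the resulting nonempty open set. The finitely many conditions $q\in E_i$ obtained for a given $i$ are distinct, since the sets $T_q(b)$ are nonempty and pairwise disjoint for suitable $b$. For each such $q$ choose $\sigma$ properly extending $\sigma_i$, with last term $q$ and $[\sigma]\subset D_{n+1}$. Let $\Lambda_{O^r}$ be the finite set of all sequences so chosen for $i=1,\dots,r$. If $r=0$, then $O^r=O'$ and $\Lambda_{O^r}=\emptyset$. We have $O^r\subset U_\sigma$ for $\sigma\in\Lambda_{O^r}$.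

**Step 4.** This step checks (5) and the loss of mass for $O^r$. Put $G=G_O\cap O^r\cap\bigcap_{\tau\in\Lambda_{O^r}}R_\tau$, which will be $G_{O^r}$, and let $b\in G$. Then $b\in R_{\sigma_i}$ for *every* $i\le r$, also for those $i$ that received no extension. Two different sequences $\sigma,\sigma'$ chosen for the same $i$ have disjoint $T_\sigma(b),T_{\sigma'}(b)$ by Lemma 9. If $\sigma,\sigma'$ are chosen for $i\ne i'$, then $T_\sigma(b)\subset T_{\sigma_i}(b)$ and $T_{\sigma'}(b)\subset T_{\sigma_{i'}}(b)$, and these are disjoint by (5) for $O$. In particular $\sigma\ne\sigma'$, since $T_\sigma(b)\ne\emptyset$. So (5) holds for $O^r$. Adding the estimates of Lemma 9 over $i$ we get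
$$\sum_{\sigma\in\Lambda_{O^r}}m_\sigma(b)\ge\sum_{\sigma\in\Lambda_O}m_\sigma(b)-\varepsilon2^{-n-1}\qquad(b\in G).\tag{6}$$
Since $O'\subset O$ was arbitrary, a maximal disjoint family of such sets $O^r$ inside $O$ has union dense in $O$. Let $\mathcal U_{n+1}$ consist of these families for all $O\in\mathcal U_n$.

**Step 5.** This step reads off the conclusion. For $b\in\bigcap_n\bigcup\mathcal U_n$ let $\Lambda_n(b)=\Lambda_O$ where $b\in O\in\mathcal U_n$. Let $H$ be the set of those $b$ for which $b\in R_\sigma$ for all $\sigma\in\bigcup_n\Lambda_n(b)$. Each $O\setminus R_\sigma$ with $O\in\mathcal U_n$, $\sigma\in\Lambda_O$ is meager, each $\Lambda_O$ is finite, and each $\mathcal U_n$ is a disjoint family of open sets with dense union. So by (2.b) $H$ is residual in $U_{\sigma_0}$. Clearly $H\subset R_{\sigma_0}$. If $b\in H$ and $b\in O\in\mathcal U_n$, then $b\in G_O$. Hence (ii) is (5), and (iii) follows by summing (6), since $\sum_{n\ge0}\varepsilon2^{-n-1}=\varepsilon$. In (i) only uniqueness remains. If $\sigma\in\Lambda_n(b)$ extended two different elements of $\Lambda_{n-1}(b)$, then the nonempty set $T_\sigma(b)$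 would be contained in two sets that are disjoint by (ii). $\square$

The trees now give points of $X$ by way of König's lemma: if every level of a tree is finite and nonempty, and every node at level $n\ge1$ has a predecessor at level $n-1$, then the tree has an infinite branch.

**Lemma 12.** There is a condition $p_0$ with $U_{p_0}=B$ and $m_{p_0}\equiv1$, and $X$ is a nonempty Baire space.

**Proof.** Apply Lemma 7 to $T\equiv K$ on $S=U=B$. Here $\varphi_T\equiv1$, so we may take $U'=B$, and the resulting condition $p_0=(B,R_{p_0},T_{p_0})$ has mass $\mu(K)=1$ everywhere. So $X\supset[(p_0)]\ne\emptyset$.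

Let $D_n\subset X$ ($n\ge1$) be dense open and $\Omega\subset X$ nonempty open; we need a point of $\Omega\cap\bigcap_nD_n$. By (4) there is $\sigma_0$ with $[\sigma_0]\subset\Omega$. By continuity of $m_{\sigma_0}$, after appending to $\sigma_0$ a restriction of its last term to a small open set, we may assume that $m_{\sigma_0}>2\varepsilon$ on $R_{\sigma_0}$ for some $\varepsilon>0$; this only shrinks $[\sigma_0]$. Take $H$ from Lemma 11 for these $D_n,\sigma_0,\varepsilon$, and $b\in H$. By (iii) $\sum_{\sigma\in\Lambda_n(b)}m_\sigma(b)>\varepsilon$, so every $\Lambda_n(b)$ is nonempty, and it is finite. By (i) and König's lemma there are $\sigma_0\subset\sigma_1\subset\sigma_2\subset\cdots$, properly increasing, with $\sigma_n\in\Lambda_n(b)$. Let $s=\bigcup_n\sigma_n$, an infinite decreasing sequence of conditions. Since $b\in R_{\sigma_n}$ for all $n$, and the sets $R_{s(i)}$ decrease, $b\in R_{s(i)}$ for all $i$. So $(b,s)\in X$, and $(b,s)\in\bigcap_n[\sigma_n]\subset\Omega\cap\bigcap_{n\ge1}D_n$. $\square$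

## 9. From generic single-valuedness of $\Phi$ to that of $F$

Now let $K$ be in Stegall's class. We prove (i)$\Rightarrow$(ii) of Theorem 1.

**Step 1.** This step uses the hypothesis, once. By Lemmas 10 and 12, $\Phi:X\to K$ is a minimal usco on a Baire space. So there are dense open $D_n\subset X$ ($n\ge1$) such that $\Phi$ is single-valued on $\bigcap_nD_n$.

**Step 2.** This step fixes the good points of $B$. Apply Lemma 11 to these $D_n$, $\sigma_0=(p_0)$ and $\varepsilon=1/j$ for $j=1,2,\dots$. This gives sets $H_j$ residual in $U_{p_0}=B$. The set $H_\infty=\bigcap_jH_j$ is residual in $B$. We show that $F(b)$ is a singleton for every $b\in H_\infty$. Fix $b\in H_\infty$, $\mu,\nu\in F(b)$, $f\in C(K)$ with $\|f\|\le1$, and $j$. Let $\Lambda_n(b)$ be the sets belonging to $\varepsilon=1/j$.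

**Step 3.** This step shows that at some finite level $f$ is nearly constant on every piece. For nonempty compact $C\subset K$ let $\operatorname{osc}(f,C)=\max_Cf-\min_Cf$. The claim is that for some $n$ we have $\operatorname{osc}(f,T_\sigma(b))<1/j$ for all $\sigma\in\Lambda_n(b)$.

Otherwise, for every $n$ there is $\sigma\in\Lambda_n(b)$ with $\operatorname{osc}(f,T_\sigma(b))\ge1/j$. If $\sigma\in\Lambda_n(b)$ has this property, so does the element of $\Lambda_{n-1}(b)$ that it extends, because the corresponding set is larger. So these sequences form a tree with finite nonempty levels, and König's lemma gives $\sigma_0\subset\sigma_1\subset\cdots$, properly increasing, $\sigma_n\in\Lambda_n(b)$, all with this property. Let $s=\bigcup_n\sigma_n$. As in the proof of Lemma 12, $(b,s)\in X$ and $(b,s)\in\bigcap_n[\sigma_n]\subset\bigcap_{n\ge1}D_n$. So $\Phi(b,s)=\bigcap_nT_{\sigma_n}(b)$ is a singleton. But the sets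
$$\{(x,y)\in T_{\sigma_n}(b)\times T_{\sigma_n}(b):|f(x)-f(y)|\ge1/j\}$$
are nonempty, compact and decreasing, so they have a common point $(x,y)$. Then $x,y\in\Phi(b,s)$ and $f(x)\ne f(y)$, a contradiction.

**Step 4.** This step computes $\mu(f)$ from data that do not depend on $\mu$. Take $n$ from Step 3 and choose $x_\sigma\in T_\sigma(b)$ for $\sigma\in\Lambda_n(b)$. Since the last term of $\sigma$ is a condition and $b\in R_\sigma$, both $\mu$ and $\nu$ give $T_\sigma(b)$ the measure $m_\sigma(b)$. By Lemma 11 the sets $T_\sigma(b)$, $\sigma\in\Lambda_n(b)$, are pairwise disjoint, with total measure at least $m_{p_0}(b)-1/j=1-1/j$. On each $T_\sigma(b)$ we have $|f-f(x_\sigma)|<1/j$, and outside their union $|f|\le1$ on a set of measure at most $1/j$. Hence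
$$\Big|\mu(f)-\sum_{\sigma\in\Lambda_n(b)}f(x_\sigma)m_\sigma(b)\Big|\le\frac1j+\frac1j ,$$
and the same holds for $\nu$ with the same sum. So $|\mu(f)-\nu(f)|\le4/j$. As $j$ was arbitrary, $\mu(f)=\nu(f)$ for all $f$ with $\|f\|\le1$, and $\mu=\nu$.

Thus $F$ is single-valued on the residual set $H_\infty$. The Baire space $B$ and the minimal usco $F:B\to P(K)$ were arbitrary (for $B=\emptyset$ there is nothing to prove), so $P(K)$ is in Stegall's class. Together with Proposition 5 this proves Theorem 1. $\blacksquare$

## 10. Closed convex hulls, subspaces of $C(K)$, and restricted classes of Baire spaces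

**Corollary 13.** Let $C$ be a compact convex subset of a Hausdorff locally convex space $E$ and $K\subset C$ compact with $C=\overline{\mathrm{conv}}\,K$. Then $C$ is in Stegall's class if and only if $K$ is.

**Proof.** Each $\mu\in P(K)$ has a unique barycenter $r(\mu)\in C$, that is, a point with $\ell(r(\mu))=\int\ell\,d\mu$ for all $\ell\in E^*$; this is a textbook fact. The map $r$ is affine. Each $\ell\circ r$ is continuous, and the weak topology agrees with the given one on the compact set $C$, so $r$ is continuous. Its image is compact and convex and contains $K$, since $r(\delta_x)=x$; so it is $C$. If $K$ is in Stegall's class, then so is $P(K)$ by Theorem 1, and so is $C=r(P(K))$ by Lemma 4(b). The converse is Lemma 4(a). $\square$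

**Corollary 14.** For a Banach space $Y$ the following are equivalent: (1) $Y\in\tilde S$; (2) there are $c>0$ and a weak$^*$ compact $K\subset Y^*$ in Stegall's class with $\sup_{k\in K}|k(y)|\ge c\|y\|$ for all $y\in Y$; (3) $Y$ is isomorphic to a subspace of $C(K)$ for some compact $K$ in Stegall's class.

**Proof.** (1)$\Rightarrow$(2): take $K=B_{Y^*}$ and $c=1$.

(2)$\Rightarrow$(3): $K$ is bounded by the uniform boundedness principle, so $y\mapsto(k\mapsto k(y))$ is an isomorphic embedding of $Y$ into $C(K)$.

(3)$\Rightarrow$(1): Let $Z\subset C(K)$ be a subspace isomorphic to $Y$; it is complete, hence closed. By Theorem 1, $B_{C(K)^*}$ is in Stegall's class. The restriction map $B_{C(K)^*}\to B_{Z^*}$ is weak$^*$ continuous, and it is onto by the Hahn–Banach theorem, so $B_{Z^*}$ is in Stegall's class by Lemma 4(b). If $S:Y\to Z$ is an onto isomorphism, then $S^*:Z^*\to Y^*$ is a weak$^*$ homeomorphism, and $(S^*)^{-1}(B_{Y^*})$ is a weak$^*$ closed subset of a multiple of $B_{Z^*}$. Use Lemma 4(a). $\square$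

**Corollary 15.** Let $\mathfrak B$ be a class of Baire spaces, closed under homeomorphism, such that $B\in\mathfrak B$ implies that every nonempty Baire subspace of $B\times D^\omega$ ($D$ discrete) is in $\mathfrak B$. Then Theorem 1 remains true if in the definition of Stegall's class "every Baire space" is replaced by "every space in $\mathfrak B$". Examples of such $\mathfrak B$ are the Hausdorff, the regular, the completely regular, and the metrizable Baire spaces.

**Proof.** We look at where a space other than the given $B$ was used as a domain in the proof of Theorem 1. In Lemma 4(a),(b) the domain is $B$ itself. In Lemma 4(c) the property was used for nonempty open subspaces of $B$; these are Baire and homeomorphic to subspaces of $B\times D^\omega$ with $D$ a single point. In Section 9 it was used for $X$, a nonempty Baire subspace of $B\times\mathcal P^\omega$ with $\mathcal P$ discrete. All these spaces are in $\mathfrak B$. For the examples, each of the four properties holds for discrete spaces and passes to countable products and to subspaces. $\square$
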